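# Outer automorphisms of the Calkin algebra from $\mathfrak d=\aleph_1$

## 1. A first guess: $\mathfrak c<2^{\aleph_1}$ cannot be dropped

Let $H$ be a separable infinite-dimensional complex Hilbert space, $\mathcal B(H)$ its bounded operators, $\mathcal K(H)$ the compact ones, $\mathcal Q(H)=\mathcal B(H)/\mathcal K(H)$ the Calkin algebra and $\pi:\mathcal B(H)\to\mathcal Q(H)$ the quotient map. Automorphisms are $*$-automorphisms. An automorphism $\Phi$ of $\mathcal Q(H)$ is *inner* if there is a unitary $u\in\mathcal Q(H)$ with $\Phi(x)=uxu^*$ for all $x$ (we write $\Phi=\mathrm{Ad}\,u$), and *outer* otherwise. Let $\mathfrak c=2^{\aleph_0}$. For $f,g\in\mathbb N^{\mathbb N}$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. The *dominating number* $\mathfrak d$ is the least cardinality of a family $D\subseteq\mathbb N^{\mathbb N}$ such that every $f\in\mathbb N^{\mathbb N}$ satisfies $f\le^*g$ for some $g\in D$.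

Corollary 17.1.13 of the book at http://www.math.yorku.ca/~ifarah/ilijas-book.pdf says: if $\mathfrak d=\aleph_1$ and $\mathfrak c<2^{\aleph_1}$, then $\mathcal Q(H)$ has an outer automorphism. The assumption $\mathfrak c<2^{\aleph_1}$ is called the weak Continuum Hypothesis. It does not follow from $\mathfrak d=\aleph_1$: in the iterated and in the product Sacks models $\mathfrak d=\aleph_1$ holds and $\mathfrak c<2^{\aleph_1}$ fails. Is it needed?

The natural guess is yes. There are at most $\mathfrak c$ unitaries in $\mathcal Q(H)$, hence at most $\mathfrak c$ inner automorphisms. If one can build $2^{\aleph_1}$ automorphisms and $2^{\aleph_1}>\mathfrak c$, then one of them is outer. If $2^{\aleph_1}=\mathfrak c$, the surplus is gone, and it seems possible that everything is inner.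

Let us test the guess on the simplest candidates, which are glued from diagonal unitaries. Fix an orthonormal basis $(e_i)_{i\in\mathbb N}$ of $H$, with $0\in\mathbb N$. Write $e(t)=\exp(\sqrt{-1}\,t)$, and $u_\alpha=\operatorname{diag}(\alpha_i)$ for $\alpha\in\mathbb T^{\mathbb N}$.

**One slow rotation.** Let $h_i=\sum_{k<i}\frac1{k+1}$ and $u=\operatorname{diag}(e(h_i))$. For the shift $Se_j=e_{j+1}$ we get $uSu^*e_j=e(\tfrac1{j+1})e_{j+1}$. So $uSu^*-S$ is a weighted shift with weights tending to $0$, hence compact, and $\mathrm{Ad}\,\pi(u)$ fixes $\pi(S)$. Now let $Ve_{2i+1}=e_i$ and $Ve_{2i}=0$. Then $uVu^*e_{2i+1}=e(h_i-h_{2i+1})e_i$, and $h_{2i+1}-h_i=\sum_{k=i}^{2i}\frac1{k+1}\to\log 2$. So $uVu^*-V$ sends $e_{2i+1}$ to a multiple of $e_i$ whose modulus tends to $|e(\log2)-1|>0$, and it is not compact. A slow rotation is invisible on operators with a narrow band of nonzero entries and visible on wider bands.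

This suggests gluing. Take larger and larger "bands" that exhaust $\mathcal Q(H)$, act on each by conjugation with a diagonal unitary, and let consecutive unitaries differ by rotations invisible on the earlier bands. Can the glued automorphism fail to be inner?

**Finitely many stages.** If there is a last band, its unitary implements the automorphism on all the bands. Nothing outer appears.

**Countably many stages.** The unitaries can be spliced into a single diagonal unitary that implements the automorphism on every band. This is Lemma 7 below. Again nothing outer appears.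

So every simple case supports the guess. The guess is nevertheless wrong: ZFC $+\ \mathfrak d=\aleph_1$ alone proves that there is an outer automorphism. The simple cases mislead because they are all countable, and at length $\omega_1$ a new phenomenon sets in.

## 2. Bands, chains, and the precise statements

**Notation and three textbook facts.** For $I\subseteq\mathbb N$ let $P_I$ be the projection onto the closed span of $\{e_i:i\in I\}$; put $E_i=P_{\{i\}}$, $Q_n=1-P_{[0,n]}$, $a_{ij}=\langle ae_j,e_i\rangle$. Let $\mathcal D\cong\ell^\infty$ be the algebra of diagonal operators. Intervals are intervals of $\mathbb N$, so $[i,j)=\{k:i\le k<j\}$. We use: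

- (C1) If $x$ is compact, then $\|Q_nx\|\to0$ and $\|xQ_n\|\to0$. For every $a$, $a-Q_naQ_n$ has finite rank; hence $\|Q_naQ_n\|\ge\|\pi(a)\|$.
- (C2) If the operators $x_n$ have finite rank, pairwise orthogonal ranges and pairwise orthogonal initial spaces (the spaces $(\ker x_n)^\perp$), and $\|x_n\|\to0$, then $\sum x_n$ converges in norm to a compact operator, because the norm of a finite sum is the maximum of the norms.
- (C3) If $x$ is compact and $j_s\to\infty$, then $\|xe_{j_s}\|\to0$; in particular $x_{i_sj_s}\to0$ for any $i_s$.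

**Definition (bands).** Let $\mathcal F$ be the set of strictly increasing $f:\mathbb N\to\mathbb N$ with $f(n)>n$ for all $n$; let $f^{(p)}$ be the $p$-th iterate. For $f\in\mathcal F$ put
$$R_f=\{(i,j): j\le f(i),\ i\le f(j)\},\qquad M_f=\{a\in\mathcal B(H): a_{ij}=0\text{ for }(i,j)\notin R_f\}.$$

If $i\le j$, then $i\le j<f(j)$, so $(i,j)\in R_f$ iff $j\le f(i)$. Always $\mathcal D\subseteq M_f$. For $f(n)=n+1$, $M_f$ consists of the tridiagonal operators and contains $S$; for $f(n)=2n+1$ it contains $V$.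

Every countable set $\{g_0,g_1,\dots\}\subseteq\mathbb N^{\mathbb N}$ is $\le^*$-bounded by a member of $\mathcal F$: let $f(n)=1+\max(\{n\}\cup\{f(n-1): n\ge1\}\cup\{g_k(n):k\le n\})$. Then $f\in\mathcal F$ and $g_k(n)\le f(n)$ for $n\ge k$.

**Definition (chain).** A chain is a sequence $(f_\xi)_{\xi<\omega_1}$ in $\mathcal F$ such that $f_\eta^{(p)}\le^*f_\xi$ for all $\eta<\xi<\omega_1$ and $p\ge1$. It is *cofinal* if every $g\in\mathbb N^{\mathbb N}$ satisfies $g\le^*f_\xi$ for some $\xi$. Put $\mathcal A=\bigcup_{\xi<\omega_1}\pi(M_{f_\xi})$.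

The first terms could be $f_0(n)=n+1$, $f_1(n)=2n+1$, $f_2(n)=2^n(n+1)$. Indeed $f_0^{(p)}(n)=n+p\le2n+1$ for $n\ge p$, and $f_1^{(p)}(n)=2^p(n+1)-1\le f_2(n)$ for $n\ge p$.

Chains exist in ZFC: at stage $\xi$, bound the countable set $\{f_\eta^{(p)}:\eta<\xi,\ p\ge1\}$ by some $f_\xi\in\mathcal F$. If $\mathfrak d=\aleph_1$ and $\{g_\xi:\xi<\omega_1\}$ is dominating, bound $g_\xi$ as well at stage $\xi$. Then $g_\xi\le^*f_\xi$ for all $\xi$, and the chain is cofinal.

**Theorem 1 (ZFC).** For every chain, $\mathcal A$ is a C*-subalgebra of $\mathcal Q(H)$, and there is a homomorphism $r\mapsto\Phi_r$ from $\mathbb R$ into $\mathrm{Aut}(\mathcal A)$ such that: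
(a) each $\Phi_r$ agrees on every separable subset of $\mathcal A$ with $\mathrm{Ad}\,\pi(u)$ for some diagonal unitary $u$;
(b) for $0<|r|\le1$ there is no unitary $v\in\mathcal Q(H)$ with $\Phi_r(x)=vxv^*$ for all $x\in\mathcal A$.
Moreover $\mathcal A=\mathcal Q(H)$ if and only if the chain is cofinal.

**Theorem 2.** ZFC $+\ \mathfrak d=\aleph_1$ proves that $\mathcal Q(H)$ has an outer automorphism.

Theorem 2 follows from Theorem 1: take a cofinal chain, so that $\mathcal A=\mathcal Q(H)$; then $\Phi_1$ is outer. Hence it is not consistent that $\mathfrak d=\aleph_1$ and all automorphisms of $\mathcal Q(H)$ are inner. The remaining task is Theorem 1.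

## 3. Every countable set of operators lies in a band

The next lemma turns inclusions of bands into the order $\le^*$. This is how $\mathfrak d$ enters.

**Lemma 3.** Let $f,g\in\mathcal F$.
1. If $f\le^*g$, then $M_f\subseteq M_g+\mathcal K(H)$.
2. $M_f^*=M_f$ and $M_fM_f\subseteq M_{f\circ f}$.
3. For every countable $S\subseteq\mathcal B(H)$ there is $f\in\mathcal F$ with $S\subseteq M_f+\mathcal K(H)$.
4. $\pi(M_f)$ is norm closed.

*Proof.* (1) Say $f(n)\le g(n)$ for $n\ge m$, and let $(i,j)\in R_f\setminus R_g$. If $j>g(i)$, then $g(i)<j\le f(i)$, so $i<m$ and $j\le f(i)$. The case $i>g(j)$ is symmetric. So $R_f\setminus R_g$ is finite, and deleting finitely many matrix entries is a finite-rank change.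

(2) $R_f$ is symmetric, which gives the first claim. If $(ab)_{ij}\ne0$, then some $k$ has $(i,k),(k,j)\in R_f$. Hence $i\le f(k)\le f(f(j))$ and $j\le f(k)\le f(f(i))$.

(3) Let first $S=\{a\}$. As $E_ia$ and $aE_i$ are compact, (C1) lets us choose $f\in\mathcal F$ with $\|E_iaQ_{f(i)}\|+\|Q_{f(i)}aE_i\|\le2^{-i}$ for all $i$. Then $x=\sum_iE_iaQ_{f(i)}$ and $y=\sum_jQ_{f(j)}aE_j$ converge in norm to compact operators. The operator $x$ carries exactly the entries of $a$ with $j>f(i)$, and $y$ those with $i>f(j)$. These two regions are disjoint, since the first has $j>i$ and the second $i>j$. So $a-x-y\in M_f$. For countable $S$, bound the functions obtained for its members by one $f\in\mathcal F$ and use (1).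

(4) Let $m\in M_f$. Then $Q_nmQ_n\in M_f$, and $m-Q_nmQ_n\in M_f$ has finite rank, so $\operatorname{dist}(m,M_f\cap\mathcal K(H))\le\|Q_nmQ_n\|$. For compact $x$, $\|Q_nmQ_n\|\le\|m-x\|+\|Q_nxQ_n\|$ and $\|Q_nxQ_n\|\to0$. So $\operatorname{dist}(m,M_f\cap\mathcal K(H))\le\|\pi(m)\|$, and the reverse inequality is trivial. Since $M_f$ is closed, $M_f/(M_f\cap\mathcal K(H))$ is a Banach space, and it maps isometrically onto $\pi(M_f)$. So $\pi(M_f)$ is complete, hence closed. $\square$

## 4. Diagonal unitaries on a band, and the commutant of the diagonal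

We need to know when two diagonal unitaries act alike on a band. The shift in Section 1 suggests the answer: their ratio must vary slowly across the band.

**Lemma 4.** Let $f\in\mathcal F$, $\alpha,\beta\in\mathbb T^{\mathbb N}$, and suppose $\sup_{i\le j\le f(i)}|\alpha_i\bar\alpha_j-\beta_i\bar\beta_j|\to0$ as $i\to\infty$. Then $u_\alpha au_\alpha^*-u_\beta au_\beta^*\in\mathcal K(H)$ for all $a\in M_f+\mathcal K(H)$.

*Proof.* We may take $a\in M_f$.

**Step 1: reduce to a commutator.** Put $\gamma_i=\alpha_i\bar\beta_i$. Multiplying $\alpha_i\bar\alpha_j-\beta_i\bar\beta_j$ by the unimodular number $\alpha_j\bar\beta_i$ gives $\gamma_i-\gamma_j$. So $w(i):=\sup_{i\le j\le f(i)}|\gamma_i-\gamma_j|\to0$. Since $u_\beta^*(u_\alpha au_\alpha^*-u_\beta au_\beta^*)u_\beta=u_\gamma au_\gamma^*-a=[u_\gamma,a]u_\gamma^*$, it suffices that $[u_\gamma,a]$ is compact.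

**Step 2: replace $\gamma$ by a step function.** Let $k_0=0$, $k_{n+1}=f(k_n)$, and $P_n=P_{[k_n,k_{n+1})}$. If $i\in[k_n,k_{n+1})$, then $|\gamma_i-\gamma_{k_n}|\le w(k_n)$; also $|\gamma_{k_{n+1}}-\gamma_{k_n}|\le w(k_n)$. With $c=\sum_n\gamma_{k_n}P_n$, the operator $u_\gamma-c$ is diagonal with entries tending to $0$, hence compact. So it suffices that $[c,a]$ is compact.

**Step 3: only neighboring blocks interact.** If $k_n\le i<k_{n+1}$ and $j\ge k_{n+2}=f(k_{n+1})$, then $j>f(i)$. So $P_naP_m=0$ for $m\ge n+2$, and by symmetry of $R_f$ also $P_maP_n=0$. The diagonal blocks commute with $c$, so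
$$[c,a]=\sum_n(\gamma_{k_n}-\gamma_{k_{n+1}})P_naP_{n+1}-\sum_n(\gamma_{k_n}-\gamma_{k_{n+1}})P_{n+1}aP_n .$$
In each sum the terms have finite rank, pairwise orthogonal ranges and initial spaces, and norms at most $w(k_n)\|a\|\to0$. By (C2) both sums converge in norm to compact operators. The two sides have the same matrix, so they agree. $\square$

The second tool shows that a unitary implementing one of our automorphisms must be diagonal. Our automorphisms will fix $\pi(\mathcal D)$ pointwise, so the unitary will commute with $\pi(\mathcal D)$.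

**Lemma 5.** Let $T\in\mathcal B(H)$ with $[T,d]\in\mathcal K(H)$ for all $d\in\mathcal D$. Then $T-\operatorname{diag}(T_{ii})\in\mathcal K(H)$.

*Proof.* Let $S=T-\operatorname{diag}(T_{ii})$; also $[S,d]\in\mathcal K(H)$ for $d\in\mathcal D$. Suppose $S\notin\mathcal K(H)$ and let $0<\delta<\|\pi(S)\|$. By (C1), $\|Q_nSQ_n\|>\delta$ for all $n$. Since $\|Q_nSQ_n\|=\sup_m\|P_{(n,m]}SP_{(n,m]}\|$, we can pick successive, pairwise disjoint finite intervals $I_k$ such that $S_k:=P_{I_k}SP_{I_k}$ has norm $>\delta$.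

Average $uS_ku^*$ over the $2^{|I_k|}$ diagonal matrices $u$ on $P_{I_k}H$ with entries $\pm1$. The $(i,j)$ entry becomes $(S_k)_{ij}$ times the average of $\epsilon_i\epsilon_j$, which is $0$ for $i\ne j$; the diagonal of $S_k$ is $0$. So the average is $0$, and $S_k$ is the average of the matrices $S_k-uS_ku^*$. Hence some $u_k$ has $\|S_k-u_kS_ku_k^*\|>\delta$, that is, $\|[S_k,u_k]\|>\delta$. Let $u\in\mathcal D$ be $u_k$ on $P_{I_k}H$ for every $k$, and $1$ on the remaining basis vectors. Then $\|P_{I_k}[S,u]P_{I_k}\|=\|[S_k,u_k]\|>\delta$ for all $k$. By (C1), $[S,u]$ is not compact, a contradiction. $\square$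

## 5. Coherent families and the countable case

We now parametrize the gluing by real functions, the increments of the phases.

**Definition.** For $b:\mathbb N\to\mathbb R$ and $f\in\mathcal F$ put $D_f(b)(i)=\sum_{i\le k<f(i)}|b(k)|$. Fix a chain. A family $(a_\xi)_{\xi<\lambda}$ ($\lambda\le\omega_1$) of functions $\mathbb N\to\mathbb R$ is *coherent* if $D_{f_\eta}(a_\xi-a_\eta)(i)\to0$ as $i\to\infty$ whenever $\eta<\xi<\lambda$.

Note that $D_f(b+b')\le D_f(b)+D_f(b')$, that $D_f(b)(i)\ge|b(i)|$, and that $f\le^*g$ gives $D_f(b)(i)\le D_g(b)(i)$ for large $i$.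

*Example.* Take $f_0,f_1,f_2$ from Section 2, $a_0=0$, $a_1(k)=\frac1{k+1}$, and $a_2(k)=a_1(k)+\frac1{(k+2)\log(k+2)}$. Then $D_{f_0}(a_1-a_0)(i)=\frac1{i+1}\to0$ and $D_{f_0}(a_2-a_0)(i)=a_2(i)\to0$. Also $D_{f_1}(a_2-a_1)(i)\le\frac{i+1}{(i+2)\log(i+2)}\to0$. So $(a_0,a_1,a_2)$ is coherent. But $D_{f_1}(a_1-a_0)(i)\to\log2$, and, comparing with $\int dx/(x\log x)$, we get $D_{f_2}(a_2-a_1)(i)\ge\log\log(2^i(i+1)+2)-\log\log(i+2)\to\infty$. Each new rotation is invisible to the earlier bands and visible to its own.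

For a family $(a_\xi)$ put $\alpha_\xi(i)=e\big(\sum_{k<i}a_\xi(k)\big)$ and $u_\xi=u_{\alpha_\xi}$. For $i\le j$ we have $\alpha_\xi(i)\overline{\alpha_\xi(j)}=e\big(-\sum_{[i,j)}a_\xi\big)$, hence
$$|\alpha_\xi(i)\overline{\alpha_\xi(j)}-\alpha_\eta(i)\overline{\alpha_\eta(j)}|=\Big|e\Big(\sum_{i\le k<j}(a_\xi-a_\eta)(k)\Big)-1\Big|.\tag{1}$$
For $i\le j\le f_\eta(i)$ this is at most $D_{f_\eta}(a_\xi-a_\eta)(i)$.

**Lemma 6.** $\mathcal A$ is a C*-algebra. Every separable subset of $\mathcal A$ lies in some $\pi(M_{f_\xi})$. Given a coherent $(a_\xi)_{\xi<\omega_1}$, the formula $\Phi(\pi(a))=\pi(u_\xi au_\xi^*)$ for $a\in M_{f_\xi}+\mathcal K(H)$ defines a $*$-automorphism of $\mathcal A$. Finally, $\mathcal A=\mathcal Q(H)$ iff the chain is cofinal.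

*Proof.* **Step 1: $\mathcal A$ is a C*-algebra.** By Lemma 3(1) the sets $\pi(M_{f_\xi})$ increase with $\xi$. By Lemma 3(2), and since $f_\xi\circ f_\xi\le^*f_{\xi+1}$, products of elements of $\pi(M_{f_\xi})$ lie in $\pi(M_{f_{\xi+1}})$. So $\mathcal A$ is a $*$-algebra. Countably many indices below $\omega_1$ have a common bound below $\omega_1$, so a countable subset of $\mathcal A$ lies in one $\pi(M_{f_\xi})$, which is closed by Lemma 3(4). Hence limits of sequences from $\mathcal A$ are in $\mathcal A$. A separable subset lies in the closure of a countable one, hence in one $\pi(M_{f_\xi})$.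

**Step 2: $\Phi$ is well defined.** Let $\eta\le\xi$, $a\in M_{f_\eta}+\mathcal K(H)$, $a'\in M_{f_\xi}+\mathcal K(H)$, $\pi(a)=\pi(a')$. Then
$$u_\xi a'u_\xi^*-u_\eta au_\eta^*=u_\xi(a'-a)u_\xi^*+(u_\xi au_\xi^*-u_\eta au_\eta^*).$$
The first term is compact. The second is $0$ if $\eta=\xi$; otherwise it is compact by (1), coherence and Lemma 4 with $f=f_\eta$.

**Step 3: $\Phi$ is an automorphism.** Any two elements of $\mathcal A$, with their sum, product and adjoints, lie in a common $\pi(M_{f_\xi})$, on which $\Phi=\mathrm{Ad}\,\pi(u_\xi)$. So $\Phi$ is an injective $*$-homomorphism. Conjugation by a diagonal unitary maps $M_{f_\xi}$ onto itself, so $\Phi$ is onto.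

**Step 4: cofinality.** If the chain is cofinal and $a\in\mathcal B(H)$, then $a\in M_f+\mathcal K(H)$ for some $f\in\mathcal F$ by Lemma 3(3), and $f\le^*f_\xi$ for some $\xi$, so $\pi(a)\in\mathcal A$ by Lemma 3(1). If the chain is not cofinal, some function is not $\le^*$ any $f_\xi$; enlarging it, we get $h\in\mathcal F$ with $h\not\le^*f_\xi$ for all $\xi$. Let $ae_{h(i)}=e_i$, and $a=0$ on the other basis vectors. If $m\in M_{f_\xi}$, then $(a-m)_{i,h(i)}=1$ for the infinitely many $i$ with $h(i)>f_\xi(i)$, so $a-m$ is not compact by (C3). Hence $\pi(a)\notin\mathcal A$. $\square$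

Now the countable test of Section 1. The splicing below will also start each limit step of the main recursion.

**Lemma 7.** Let $\xi<\omega_1$ be a limit and $(a_\eta)_{\eta<\xi}$ coherent. There is $b:\mathbb N\to\mathbb R$ with $b(x)\in\{a_\eta(x):\eta<\xi\}$ for all $x$ and $D_{f_\eta}(b-a_\eta)\to0$ for all $\eta<\xi$.

*Proof.* Let $\xi_0<\xi_1<\cdots$ be cofinal in $\xi$. Choose $0=m_0<m_1<\cdots$ such that for $k\ge1$

- $D_{f_{\xi_l}}(a_{\xi_{l'}}-a_{\xi_l})(i)\le2^{-k}$ for all $l<l'\le k+1$ and all $i\ge m_k$;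
- $m_k\ge f_{\xi_l}(m_{k-1})$ for all $l\le k$.

Put $b=a_{\xi_k}$ on $[m_k,m_{k+1})$. Fix $l$, let $k\ge\max(l,1)$ and $i\in[m_k,m_{k+1})$. Then $f_{\xi_l}(i)\le f_{\xi_l}(m_{k+1})\le m_{k+2}$. So on $[i,f_{\xi_l}(i))$ the function $b$ takes values of $a_{\xi_k}$ or of $a_{\xi_{k+1}}$, and
$$D_{f_{\xi_l}}(b-a_{\xi_l})(i)\le D_{f_{\xi_l}}(a_{\xi_k}-a_{\xi_l})(i)+D_{f_{\xi_l}}(a_{\xi_{k+1}}-a_{\xi_l})(i)\le2\cdot2^{-k}.$$
So $D_{f_{\xi_l}}(b-a_{\xi_l})\to0$. For $\eta<\xi$ pick $l$ with $\eta<\xi_l$. For large $i$, $D_{f_\eta}(b-a_\eta)(i)\le D_{f_{\xi_l}}(b-a_{\xi_l})(i)+D_{f_\eta}(a_{\xi_l}-a_\eta)(i)\to0$. $\square$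

With $\beta(i)=e(\sum_{k<i}b(k))$, formula (1) and Lemma 4 show that $\mathrm{Ad}\,\pi(u_\beta)$ agrees with $\mathrm{Ad}\,\pi(u_\eta)$ on $\pi(M_{f_\eta})$ for every $\eta<\xi$. So a gluing of countable length is always implemented by one diagonal unitary.

## 6. Counting automorphisms, and the wall at $\mathfrak c=2^{\aleph_1}$

We carry out the counting argument, both to see where it stops and because Theorem 13 uses it. We need rotations that one band does not see and a later band does. The device is a bump: a fixed total mass spread thinly over points so far apart that a narrow window catches at most one. The following lemma is also the engine of the main recursion.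

**Lemma 8 (bumps).** Let $(g_s)$, $(N_s)$, $(i_s)$, $(t_s)$, $(c_s)$ be finite or infinite sequences with the same index set, an initial segment of $\mathbb N$, where $g_s\in\mathcal F$, $N_s\ge1$, $c_s\ge0$, such that
$$g_s^{(N_s)}(i_s)\le t_s,\qquad i_s>g_s(t_{s-1})\ \text{ for } s\ge1 .$$
Let $\gamma$ take the value $c_s$ at the $N_s$ points $g_s^{(p)}(i_s)$, $0\le p<N_s$ (the $s$-th bump), and $0$ elsewhere. Then the $s$-th bump lies in $[i_s,t_s)$, and $t_{s-1}<i_s$ for $s\ge1$. If the sequences are infinite, assume $c_s\to0$. If $f\in\mathcal F$ and $f\le g_s$ pointwise for all but finitely many $s$, then $D_f(\gamma)(x)\to0$ as $x\to\infty$.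

*Proof.* The points of bump $s$ increase, and the last one is less than $g_s^{(N_s)}(i_s)\le t_s$. Also $i_s>g_s(t_{s-1})>t_{s-1}$. If the sequences are finite, $\gamma$ has finite support and $D_f(\gamma)(x)=0$ for large $x$. Otherwise let $f\le g_s$ for $s\ge s_0$, and let $s_1>s_0$ and $x\ge t_{s_1-1}$. Suppose the window $[x,f(x))$ contains a bump point, and let $y$ be the least one. It belongs to a bump $s\ge s_1$, since the earlier bumps lie below $t_{s_1-1}$. We have $f(x)\le f(y)$. If $y$ is not the last point of bump $s$, then $f(y)\le g_s(y)$, which is the next point of bump $s$. If $y$ is the last point, then $f(y)\le g_{s+1}(y)\le g_{s+1}(t_s)<i_{s+1}$. In both cases $y$ is the only bump point in the window, and $D_f(\gamma)(x)=c_s$. So $D_f(\gamma)(x)\le\sup_{s\ge s_1}c_s$ for all $x\ge t_{s_1-1}$. $\square$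

**Proposition 9.** For every chain there are $2^{\aleph_1}$ distinct automorphisms of $\mathcal A$ given by coherent families.

*Proof.* **Step 1: one bump function for each level.** Fix $\nu<\omega_1$. As $f_\nu^{(k)}\le^*f_{\nu+1}$, we can choose $i_1<i_2<\cdots$ with
$$f_\nu^{(k)}(i_k)\le f_{\nu+1}(i_k),\qquad i_{k+1}>f_\nu(f_{\nu+1}(i_k)).$$
Let $\gamma_\nu$ be $\frac1k$ at the $k$ points $f_\nu^{(p)}(i_k)$, $0\le p<k$, for each $k\ge1$, and $0$ elsewhere. Lemma 8 (indices shifted by one, all $g$'s equal to $f_\nu$, $N=k$, $t=j_k:=f_{\nu+1}(i_k)$) gives $D_{f_\nu}(\gamma_\nu)\to0$. It also gives $i_1<j_1<i_2<j_2<\cdots$ and that $[i_k,j_k)$ contains the $k$-th bump and no point of another one. So $\sum_{[i_k,j_k)}\gamma_\nu=1$ for all $k$.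

**Step 2: a tree of functions.** For $\sigma\in\{0,1\}^{<\omega_1}$ define $c_\sigma$ by recursion on the length $\operatorname{dom}\sigma$: $c_\emptyset=0$, $c_{\sigma^\frown0}=c_\sigma$, $c_{\sigma^\frown1}=c_\sigma+\gamma_{\operatorname{dom}\sigma}$, and at limit lengths let $c_\sigma$ be a function $b$ given by Lemma 7 for $(c_{\sigma\restriction\eta})_{\eta<\operatorname{dom}\sigma}$. By induction, $D_{f_\eta}(c_\sigma-c_{\sigma\restriction\eta})\to0$ for $\eta<\operatorname{dom}\sigma$. At limits this is Lemma 7. At length $\nu+1$ the new summand is $0$ or $\gamma_\nu$, and $D_{f_\eta}(\gamma_\nu)\le D_{f_\nu}(\gamma_\nu)$ eventually, for $\eta\le\nu$. So each $\sigma\in\{0,1\}^{\omega_1}$ gives a coherent family $(c_{\sigma\restriction\xi})_{\xi<\omega_1}$ and, by Lemma 6, an automorphism $\Psi_\sigma$.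

**Step 3: different branches give different automorphisms.** Let $\sigma\ne\tau$ first differ at $\nu$. On $\pi(M_{f_{\nu+1}})$, $\Psi_\sigma$ and $\Psi_\tau$ are conjugations by diagonal unitaries $u_\alpha,u_\beta$ whose increment functions differ by $\pm\gamma_\nu$. By the computation in (1), $|\alpha_{i_k}\bar\alpha_{j_k}-\beta_{i_k}\bar\beta_{j_k}|=|e(1)-1|$ for all $k$. The partial isometry $a$ with $ae_{j_k}=e_{i_k}$, and $a=0$ on the other basis vectors, is in $M_{f_{\nu+1}}$. The operator $u_\alpha au_\alpha^*-u_\beta au_\beta^*$ maps $e_{j_k}$ to $e_{i_k}$ times a scalar of modulus $|e(1)-1|>0$, so it is not compact by (C3). Hence $\Psi_\sigma(\pi(a))\ne\Psi_\tau(\pi(a))$. $\square$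

There are at most $|\mathcal B(H)|=\mathfrak c$ unitaries in $\mathcal Q(H)$. So if $\mathfrak d=\aleph_1$ and $\mathfrak c<2^{\aleph_1}$, a cofinal chain gives $\mathcal A=\mathcal Q(H)$, and some $\Psi_\sigma$ is outer.

The argument stops exactly at the comparison of $2^{\aleph_1}$ with $\mathfrak c$. If $2^{\aleph_1}=\mathfrak c$, nothing in the tree tells us which branches are implemented, and some are: for $\sigma$ constantly $0$, Lemma 7 forces $c_{\sigma\restriction\xi}=0$ for all $\xi$, and $\Psi_\sigma$ is the identity. Listing the unitaries and defeating one of them at each stage does not help either. When the weak Continuum Hypothesis fails we have $\mathfrak c\ge2^{\aleph_1}>\aleph_1$, so the $\omega_1$ stages are fewer than the $\mathfrak c$ unitaries.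

## 7. An implementing unitary gives one threshold for uncountably many bands

To get past this point, we ask what a single implementing unitary does to uncountably many stages at once, instead of treating the unitaries one by one.

**Lemma 10.** Let $\Phi$ be given by a coherent $(a_\xi)_{\xi<\omega_1}$ as in Lemma 6, and suppose $v\in\mathcal Q(H)$ is a unitary with $\Phi(x)=vxv^*$ for all $x\in\mathcal A$.

(i) There is a bounded sequence $(d_i)$ in $\mathbb C$ such that for every $\xi<\omega_1$
$$\sup_{i<j\le f_\xi(i)}|d_i\overline{d_j}-\alpha_\xi(i)\overline{\alpha_\xi(j)}|\to0\quad(i\to\infty).\tag{2}$$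

(ii) For every $\tau>0$ there are $n\in\mathbb N$ and an uncountable $X\subseteq\omega_1$ such that for all $\eta<\xi$ in $X$
$$\Big|e\Big(\sum_{i\le k<j}(a_\xi-a_\eta)(k)\Big)-1\Big|<2\tau\quad\text{whenever } n\le i\le j\le\min(f_\eta(i),f_\xi(i)).\tag{3}$$

*Proof.* (i) Diagonal unitaries commute with $\mathcal D\subseteq M_{f_\xi}$, so $\Phi$ fixes $\pi(\mathcal D)$ pointwise, and $v$ commutes with $\pi(\mathcal D)$. If $v=\pi(T)$, Lemma 5 gives $v=\pi(\operatorname{diag}(d_i))$ with $d_i=T_{ii}$. If (2) fails for $\xi$, there are $\epsilon>0$ and $i_0<j_0<i_1<j_1<\cdots$ with $j_s\le f_\xi(i_s)$ and $|d_{i_s}\overline{d_{j_s}}-\alpha_\xi(i_s)\overline{\alpha_\xi(j_s)}|\ge\epsilon$. The partial isometry $a$ with $ae_{j_s}=e_{i_s}$, and $a=0$ on the other basis vectors, is in $M_{f_\xi}$. But $\operatorname{diag}(d_i)\,a\operatorname{diag}(d_i)^*-u_\xi au_\xi^*$ maps $e_{j_s}$ to $e_{i_s}$ times a scalar of modulus $\ge\epsilon$, so it is not compact. This contradicts $v\pi(a)v^*=\Phi(\pi(a))$.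

(ii) For each $\xi$ there is $n_\xi$ with $|d_i\overline{d_j}-\alpha_\xi(i)\overline{\alpha_\xi(j)}|<\tau$ whenever $n_\xi\le i<j\le f_\xi(i)$. There are only countably many values $n_\xi$, so some $n$ is equal to $n_\xi$ for all $\xi$ in an uncountable set $X$. For $\eta<\xi$ in $X$ and $i<j$ as in (3), both estimates apply, and the triangle inequality with (1) gives (3). For $i=j$ the left side is $0$. $\square$

So we want a coherent family with no uncountable $X$ and $n$ as in (ii). The sequence $(d_i)$ no longer appears in (3): the condition is about pairs $\eta<\xi$ of stages only, and it can be arranged when $a_\xi$ is chosen.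

**Definition.** Given functions $a_\eta$, for $b:\mathbb N\to\mathbb R$ and $h\in\mathcal F$ put
$$\varphi_n(\eta;b,h)=\sup\Big\{\sum_{i\le k<j}(b-a_\eta)(k):\ n\le i\le j\le\min(f_\eta(i),h(i))\Big\}\in[0,\infty].$$
For $\xi<\omega_1$ consider the condition

(H$_\xi$) for all $n\in\mathbb N$ and $\epsilon<1$, the set $\{\eta<\xi:\varphi_n(\eta;a_\xi,f_\xi)<\epsilon\}$ is finite.

The number $\varphi_n(\eta;b,h)$ is nonincreasing in $n$ and nondecreasing in $b$. For instance, if $f_0(n)=n+1$, $f_1(n)=2n+1$, $a_0=0$ and $a_1(k)=\frac1{k+1}$, then $\varphi_n(0;a_1,f_1)=\frac1{n+1}$, since the allowed intervals $[i,j)$ have at most one point. There is a tension here. For fixed $\eta<\xi$, coherence forces $\varphi_n(\eta;a_\xi,f_\xi)\le\sup_{i\ge n}D_{f_\eta}(a_\xi-a_\eta)(i)\to0$ as $n\to\infty$. For fixed $n$, (H$_\xi$) asks that $\varphi_n(\eta;a_\xi,f_\xi)\ge\epsilon$ for all but finitely many $\eta<\xi$. The two are compatible, and a coherent family satisfying every (H$_\xi$) is the analogue here of a Hausdorff gap.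

**The first nontrivial stage by hand.** For finite $\xi$, (H$_\xi$) is vacuous. Let $a_\eta=0$ for $\eta<\omega$. The splicing of Lemma 7 gives $b=0$, and with $a_\omega=b$ condition (H$_\omega$) fails completely: $\varphi_n(\eta;0,f_\omega)=0$ for all $n$ and $\eta$. So splicing alone is not enough at limits, and one has to add something to $b$. For $l\ge1$ let $g_l=\max_{m<l}f_m$, which equals $f_{l-1}$ from some point on. So $g_l^{(l)}\le^*f_l$. Choose recursively $i_l\ge l$ with $g_l^{(l)}(i_l)\le f_l(i_l)\le f_\omega(i_l)$ and, if $l\ge2$, $i_l>g_l(f_{l-1}(i_{l-1}))$. Let $\gamma$ be $\frac1l$ at the points $g_l^{(p)}(i_l)$, $0\le p<l$, and $0$ elsewhere. Each $f_m$ satisfies $f_m\le g_l$ for $l>m$, so $D_{f_m}(\gamma)\to0$ by Lemma 8, and $a_\omega=\gamma$ keeps the family coherent. For $l\ge\max(n,1)$ the interval $[i_l,f_l(i_l))$ carries mass at least $1$, so $\varphi_n(l;\gamma,f_\omega)\ge1$. This gives (H$_\omega$). The general limit stage is this construction, applied to the few indices $\eta$ that need it.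

## 8. The recursion of length $\omega_1$

We first check that (H$_\zeta$) survives small changes of $a_\zeta$. This makes the set of indices needing repair finite on each block.

**Lemma 11.** Suppose (H$_\zeta$), $D_{f_\zeta}(b-a_\zeta)\to0$ and $f_\zeta\le^*h\in\mathcal F$. Then $\{\eta<\zeta:\varphi_n(\eta;b,h)<\epsilon\}$ is finite for all $n$ and $\epsilon<1$.

*Proof.* Let $\delta=(1-\epsilon)/2$. Choose $m\ge n$ such that $f_\zeta(i)\le h(i)$ and $D_{f_\zeta}(b-a_\zeta)(i)\le\delta$ for $i\ge m$. Let $m\le i\le j\le\min(f_\eta(i),f_\zeta(i))$. Then $j\le\min(f_\eta(i),h(i))$. As $[i,j)\subseteq[i,f_\zeta(i))$, we get $\sum_{[i,j)}(b-a_\eta)\ge\sum_{[i,j)}(a_\zeta-a_\eta)-\delta$. Hence $\varphi_n(\eta;b,h)\ge\varphi_m(\eta;a_\zeta,f_\zeta)-\delta$. If the left side is $<\epsilon$, then $\varphi_m(\eta;a_\zeta,f_\zeta)<\epsilon+\delta<1$, which by (H$_\zeta$) holds for only finitely many $\eta<\zeta$. $\square$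

**Proposition 12 (ZFC).** For every chain there is a coherent family $(a_\xi)_{\xi<\omega_1}$ with $a_\xi:\mathbb N\to[0,\frac12]$ such that (H$_\xi$) holds for every $\xi<\omega_1$.

*Proof.* We construct $a_\xi$ by recursion. Let $a_0=0$; (H$_0$) is vacuous.

**Successors.** Let $a_{\zeta+1}=a_\zeta$. Coherence is clear. Lemma 11 with $b=a_\zeta$, $h=f_{\zeta+1}$ gives (H$_{\zeta+1}$), since only the one index $\eta=\zeta$ is added.

Now let $\xi$ be a limit and $\xi_0<\xi_1<\cdots$ cofinal in $\xi$.

**Limit, Step 1: splice.** Let $b$ be as in Lemma 7; its values lie in $[0,\frac12]$. As $a_0=0$, we have $b(x)\le D_{f_0}(b-a_0)(x)\to0$. Fix $x_0$ with $b\le\frac14$ on $[x_0,\infty)$. This leaves room for bumps.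

**Limit, Step 2: find the indices that need repair.** For $k\ge1$ put
$$G_k=\{\eta:\ \xi_k\le\eta<\xi_{k+1},\ \varphi_{k+1}(\eta;b,f_\xi)<1-\tfrac1{k+2}\}.$$
By Lemma 11 with $\zeta=\xi_{k+1}$ and $h=f_\xi$, each $G_k$ is finite. The union of all $G_k$ may be infinite; this is what would break (H$_\xi$) if we took $a_\xi=b$.

**Limit, Step 3: place one bump for each of them.** For $k\ge1$ put $g_k=\max_{l<k}f_{\xi_l}\in\mathcal F$. For large $x$, $g_k(x)=f_{\xi_{k-1}}(x)$. So for $\eta\ge\xi_k$ the chain condition gives $g_k^{(k+8)}(i)\le f_\eta(i)$ for all large $i$. This is where domination of all iterates is used. Enumerate all pairs $(k,\eta)$ with $k\ge1$ and $\eta\in G_k$ as a finite or infinite sequence $(k_s,\eta_s)_s$, $s=0,1,\dots$, with $k_s$ nondecreasing. If it is infinite, $k_s\to\infty$, since each $G_k$ is finite. Choose recursively $i_s\ge\max(k_s,x_0)$ such that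

- $g_{k_s}^{(k_s+8)}(i_s)\le f_{\eta_s}(i_s)\le f_\xi(i_s)$ and $D_{f_{\eta_s}}(b-a_{\eta_s})(i_s)\le1$;
- $i_s>g_{k_s}(f_{\eta_{s-1}}(i_{s-1}))$ if $s\ge1$.

All these conditions hold for all large $i_s$. Let $\gamma$ take the value $\frac2{k_s+8}$ at the $k_s+8$ points $g_{k_s}^{(p)}(i_s)$, $0\le p<k_s+8$, for each $s$, and $0$ elsewhere. We are in the situation of Lemma 8, with $g_{k_s}$ in the role of $g_s$, $N_s=k_s+8$, $t_s=f_{\eta_s}(i_s)$ and $c_s=\frac2{k_s+8}$. Each bump lies in $[i_s,f_{\eta_s}(i_s))$ and has total mass $2$. Put $a_\xi=b+\gamma$. Since $0\le\gamma\le\frac29<\frac14$ and $\gamma$ vanishes below $x_0$, $a_\xi$ has values in $[0,\frac12]$.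

**Limit, Step 4: coherence.** Fix $l$. All but finitely many bumps have $k_s>l$, and for these $f_{\xi_l}\le g_{k_s}$. So $D_{f_{\xi_l}}(\gamma)\to0$ by Lemma 8. Each $\eta<\xi$ is below some $\xi_l$, so $D_{f_\eta}(\gamma)\to0$, and $D_{f_\eta}(a_\xi-a_\eta)\le D_{f_\eta}(b-a_\eta)+D_{f_\eta}(\gamma)\to0$.

**Limit, Step 5: (H$_\xi$).** Fix $n$ and $\epsilon<1$. Choose $K\ge\max(n,1)$ with $1-\frac1{K+2}\ge\epsilon$. By Step 4, Lemma 11 applies with $\zeta=\xi_K$, $a_\xi$ in place of $b$ and $h=f_\xi$. So only finitely many $\eta<\xi_K$ satisfy $\varphi_n(\eta;a_\xi,f_\xi)<\epsilon$. We show that no $\eta\ge\xi_K$ does. Let $\xi_k\le\eta<\xi_{k+1}$ with $k\ge K$.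

If $\eta\notin G_k$, then, since $n\le k+1$ and $\gamma\ge0$,
$$\varphi_n(\eta;a_\xi,f_\xi)\ge\varphi_{k+1}(\eta;a_\xi,f_\xi)\ge\varphi_{k+1}(\eta;b,f_\xi)\ge1-\tfrac1{k+2}\ge\epsilon .$$

If $\eta\in G_k$, then $(k,\eta)=(k_s,\eta_s)$ for some $s$. Take $i=i_s\ge k\ge n$ and $j=f_\eta(i)=\min(f_\eta(i),f_\xi(i))$. The interval $[i,j)$ contains the whole $s$-th bump, so
$$\sum_{[i,j)}(a_\xi-a_\eta)\ge2-D_{f_\eta}(b-a_\eta)(i)\ge1,$$
and $\varphi_n(\eta;a_\xi,f_\xi)\ge1>\epsilon$.

So the exceptional set is finite, which is (H$_\xi$). $\square$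

## 9. Proof of Theorems 1 and 2

Fix a chain and let $(a_\xi)$ be as in Proposition 12. For $r\in\mathbb R$ the family $(ra_\xi)_\xi$ is coherent; let $\Phi_r$ be its automorphism from Lemma 6. The diagonal unitaries for $r+s$ are the products of those for $r$ and for $s$, so $\Phi_{r+s}=\Phi_r\Phi_s$. By Lemma 6, $\mathcal A$ is a C*-algebra, it equals $\mathcal Q(H)$ iff the chain is cofinal, and every separable subset of it lies in some $\pi(M_{f_\xi})$, where $\Phi_r$ is conjugation by a diagonal unitary. This gives everything but (b).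

**Proof of (b).** If $\Phi_{-r}=\mathrm{Ad}\,v$ on $\mathcal A$, then $\Phi_r=\Phi_{-r}^{-1}=\mathrm{Ad}\,v^*$ on $\mathcal A$. So let $0<r\le1$ and suppose $\Phi_r=\mathrm{Ad}\,v$ on $\mathcal A$ for a unitary $v\in\mathcal Q(H)$. Put $\tau=\frac12\sin(r/4)>0$, and let $n$ and $X$ be given by Lemma 10(ii) for the family $(ra_\xi)$.

**Step 1: a large sum.** Pick $\xi\in X$ with $X\cap\xi$ infinite. By (H$_\xi$) with $\epsilon=\frac34$, only finitely many $\eta<\xi$ have $\varphi_n(\eta;a_\xi,f_\xi)<\frac34$. So there are $\eta\in X\cap\xi$ and $n\le i\le j\le\min(f_\eta(i),f_\xi(i))$ with $\sum_{[i,j)}(a_\xi-a_\eta)>\frac12$.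

**Step 2: make it neither too small nor too large.** A large sum alone does not contradict (3), as it could be close to a multiple of $2\pi$ after multiplication by $r$. This is why the values of $a_\xi$ were kept in $[0,\frac12]$. Let $j'\le j$ be least with $\theta:=\sum_{[i,j')}(a_\xi-a_\eta)\ge\frac12$. Then $j'>i$, and since $a_\xi-a_\eta\le\frac12$ pointwise, $\frac12\le\theta\le1$.

**Step 3: contradiction.** By (3) for $(ra_\xi)$, applied to $i$ and $j'$,
$$2\sin(r\theta/2)=|e(r\theta)-1|<2\tau=\sin(r/4).$$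
But $\frac r4\le\frac{r\theta}2\le\frac12$ and sine increases on $[0,\frac12]$, so $2\sin(r\theta/2)\ge2\sin(r/4)>\sin(r/4)$. This proves Theorem 1. $\square$

**Proof of Theorem 2.** If $\mathfrak d=\aleph_1$, there is a cofinal chain by Section 2. Then $\mathcal A=\mathcal Q(H)$, and by Theorem 1(b) $\Phi_1$ is an outer automorphism. $\square$

In particular there are outer automorphisms in the iterated and product Sacks models, where $\mathfrak d=\aleph_1$ and $\mathfrak c=2^{\aleph_1}$.

## 10. $2^{\aleph_1}$ classes of outer automorphisms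

For a fixed chain, the sum of two coherent families is coherent, and it gives the composition of their automorphisms; the negative of a family gives the inverse. So the automorphisms of $\mathcal A$ given by coherent families form an abelian group $\mathcal G$. Let $\mathcal G_0$ be the subgroup of those implemented by a unitary of $\mathcal Q(H)$.

**Theorem 13 (ZFC).** For any chain, $|\mathcal G/\mathcal G_0|=2^{\aleph_1}$. Hence if $\mathfrak d=\aleph_1$, $\mathrm{Out}(\mathcal Q(H))$ contains an abelian subgroup of cardinality $2^{\aleph_1}$, represented by automorphisms which agree on each separable subalgebra with an inner automorphism.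

*Proof.* We have $|\mathcal G|\le|(\mathbb R^{\mathbb N})^{\omega_1}|=2^{\aleph_1}$. For the lower bound there are two cases, and each of the two methods above handles one.

*Case $2^{\aleph_1}=\mathfrak c$.* For distinct $r,s\in[0,1]$ we have $\Phi_r\Phi_s^{-1}=\Phi_{r-s}\notin\mathcal G_0$ by Theorem 1(b). So $|\mathcal G/\mathcal G_0|\ge\mathfrak c=2^{\aleph_1}$.

*Case $2^{\aleph_1}>\mathfrak c$.* Proposition 9 gives $|\mathcal G|=2^{\aleph_1}$, while $|\mathcal G_0|\le|\mathcal Q(H)|\le\mathfrak c<2^{\aleph_1}$. Since $|\mathcal G|=|\mathcal G_0|\cdot|\mathcal G/\mathcal G_0|$, it follows that $|\mathcal G/\mathcal G_0|=2^{\aleph_1}$.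

If $\mathfrak d=\aleph_1$, take a cofinal chain. Then $\mathcal A=\mathcal Q(H)$, $\mathcal G_0$ consists of the inner automorphisms in $\mathcal G$, and $\mathcal G/\mathcal G_0$ embeds into $\mathrm{Out}(\mathcal Q(H))$. Local innerness is Lemma 6. $\square$

## 11. $\aleph_1$ cannot be replaced by $\aleph_2$

The hypothesis $\mathfrak d=\aleph_1$ cannot be weakened to $\mathfrak d\le\aleph_2$. Let $\mathfrak b$ be the least cardinality of a family in $\mathbb N^{\mathbb N}$ with no $\le^*$-upper bound. A dominating family has no upper bound $h$, since $h+1$ is dominated by one of its members; so $\mathfrak b\le\mathfrak d\le\mathfrak c$. Todorcevic's OCA is consistent with ZFC $+\ \mathfrak c=\aleph_2$ and implies $\mathfrak b=\aleph_2$ (Todorcevic, *Partition Problems in Topology*, 1989), so $\mathfrak d=\aleph_2$ in such models. There all automorphisms of $\mathcal Q(H)$ are inner (Farah, *All automorphisms of the Calkin algebra are inner*, Ann. of Math. 173 (2011)). Theorem 1 still applies there. No chain is cofinal,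 so every chain gives a proper C*-subalgebra $\mathcal A\subsetneq\mathcal Q(H)$ with an automorphism that is locally implemented by diagonal unitaries but not implemented by any unitary of $\mathcal Q(H)$.

## 12. Coefficients in a unital C*-algebra

For a C*-algebra $J$, recall that the multiplier algebra $M(J)$ is a unital C*-algebra containing $J$ as an ideal, with $\|a\|=\sup\{\|ay\|:y\in J,\|y\|\le1\}$. It is complete in the strict topology, in which $a_\lambda\to a$ iff $\|a_\lambda y-ay\|\to0$ and $\|ya_\lambda-ya\|\to0$ for all $y\in J$. If $A$ is unital and $\mathcal K=\mathcal K(\ell^2)$, then $1\otimes\mathcal B(\ell^2)\subseteq M(A\otimes\mathcal K)$. For $A=\mathbb C$ we have $M(\mathcal K)=\mathcal B(\ell^2)$, and $M(\mathcal K)/\mathcal K$ is the Calkin algebra.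

**Theorem 14.** Let $A\ne0$ be a unital C*-algebra, $\mathcal M=M(A\otimes\mathcal K)$, $J=A\otimes\mathcal K$ and $\mathcal Q=\mathcal M/J$. If $\mathfrak d=\aleph_1$, then $\mathcal Q$ has an outer automorphism. If $\mathfrak d=\aleph_1$ and $A$ is separable, $\mathrm{Out}(\mathcal Q)$ has an abelian subgroup of size $2^{\aleph_1}$.

*Proof.* Section 8, Lemmas 7 and 8, and the tree of functions in Proposition 9 concern real functions only, so they stand. We redo the operator theory.

**Step 1: notation and basic facts.** Let $(e_{ij})$ be the matrix units of $\mathcal K$. Put $E_i=1\otimes e_{ii}\in J$, let $P_I=1\otimes p_I$, where $p_I\in\mathcal B(\ell^2)$ is the projection onto the closed span of the basis vectors with index in $I$ (so $P_I=\sum_{i\in I}E_i\in J$ for finite $I$), and put $Q_n=1-P_{[0,n]}$, $\mathcal D=1\otimes\ell^\infty$, $u_\alpha=1\otimes\operatorname{diag}(\alpha_i)$. Let $\pi:\mathcal M\to\mathcal Q$ be the quotient map. Entries $a_{ij}\in A$ of $a\in\mathcal M$ are defined by $E_iaE_j=a_{ij}\otimes e_{ij}$,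 and $M_f\subseteq\mathcal M$ as before. The $P_{[0,n]}$ form an approximate unit of $J$, so they converge strictly to $1$.

- (S1) For $a\in\mathcal M$ we have $E_ia,aE_i\in J$, so $\|E_iaQ_m\|\to0$ and $\|Q_maE_i\|\to0$ as $m\to\infty$. Also $a-Q_naQ_n=P_{[0,n]}a+Q_naP_{[0,n]}\in J$, so $\|Q_naQ_n\|\ge\|\pi(a)\|$.
- (S2) For $x\in J$, $\|Q_nx\|\to0$ and $\|xQ_n\|\to0$. So $\|Q_nxQ_n\|\to0$; $\|E_{i_s}xE_{j_s}\|\to0$ if $j_s\to\infty$; and $\|P_{I_k}xP_{I_k}\|\to0$ for successive disjoint intervals $I_k$.
- (S3) Let $x_n\in P_{I_n}\mathcal MP_{I_n'}$ with finite, pairwise disjoint $I_n$ and finite, pairwise disjoint $I_n'$, and $\|x_n\|\to0$. Then $\sum x_n$ converges in norm to an element of $J$. Indeed $x_n\in J$. For a finite sum, $\|\sum x_n\|^2=\|\sum x_n^*x_n\|$ because $x_n^*x_m=0$ for $n\ne m$, and the $x_n^*x_n$ are positive and mutually orthogonal, so this is $\max\|x_n\|^2$.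
- (S4) An element $a\in\mathcal M$ is determined by its entries. If all entries are $0$, then $P_{[0,m]}aP_{[0,n]}y=0$ for all $m,n$ and $y\in J$. Letting $m\to\infty$ and then $n\to\infty$ gives $ay=0$ for all $y\in J$, so $a=0$. The usual product formula also holds: $E_iabE_j=\lim_nE_iaP_{[0,n]}bE_j$, since $bE_j\in J$. So $(ab)_{ij}\ne0$ implies $a_{ik}b_{kj}\ne0$ for some $k$.
- (S5) $\|Q_naQ_n\|=\sup_{m>n}\|P_{(n,m]}aP_{(n,m]}\|$: for $y\in J$, $P_{(n,m]}aP_{(n,m]}y\to Q_naQ_ny$ in norm as $m\to\infty$, which gives "$\le$"; "$\ge$" is clear.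

**Step 2: Lemma 3.** (1) Deleting finitely many entries changes $a$ by an element of $J$. (2) This is the same computation, by (S4). (3) By (S1) choose $f$ with $\|E_iaQ_{f(i)}\|+\|Q_{f(i)}aE_i\|\le2^{-i}$; then $x=\sum_iE_iaQ_{f(i)}$ and $y=\sum_jQ_{f(j)}aE_j$ converge in norm, lie in $J$, and $a-x-y\in M_f$. Countable sets are handled as before. (4) $M_f$ is closed. For $m\in M_f$, $m-Q_nmQ_n\in M_f\cap J$ by (S1), and $\|Q_nmQ_n\|\le\|m-x\|+\|Q_nxQ_n\|$ with $\|Q_nxQ_n\|\to0$ for $x\in J$. So $\operatorname{dist}(m,M_f\cap J)=\|\pi(m)\|$, and $\pi(M_f)$ is closed.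

**Step 3: Lemma 4.** With $c=1\otimes\operatorname{diag}(c_i)$, where $c_i=\gamma_{k_n}$ for $i\in[k_n,k_{n+1})$, the element $u_\gamma-c$ is in $J$ by (S3), as its entries are scalars tending to $0$ on the diagonal. As before $P_maP_n=0$ for $|m-n|\ge2$. The two sums for $[c,a]$ converge in norm to elements of $J$ by (S3), and they give $[c,a]$ by (S4). So $u_\alpha au_\alpha^*-u_\beta au_\beta^*\in J$ for $a\in M_f+J$.

**Step 4: Lemma 5.** Let $T\in\mathcal M$ commute with $\mathcal D$ modulo $J$. The partial sums $\Delta_n=\sum_{i\le n}E_iTE_i$ have norm at most $\|T\|$. If $y\in J$ and $y=P_{[0,m]}y$, then $\Delta_ny$ is constant for $n\ge m$; such $y$ are dense in $J$, so $(\Delta_ny)$ is Cauchy for every $y\in J$. The same holds for $(y\Delta_n)$. So $\Delta_n$ converges strictly to some $\Delta\in\mathcal M$, and $\Delta$ commutes with $\mathcal D$, since its entries lie on the diagonal and the entries of $\mathcal D$ are scalar. We claim $S:=T-\Delta\in J$. If not, let $0<\delta<\|\pi(S)\|$. By (S1) and (S5)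 there are successive disjoint finite intervals $I_k$ such that $S_k=P_{I_k}SP_{I_k}$ has norm $>\delta$. As $S_k$ has zero diagonal, its average under conjugation by the diagonal matrices with entries $\pm1$ on $I_k$ is $0$. So some such $u_k$ has $\|[S_k,u_k]\|>\delta$. The unitary $u\in\mathcal D$ assembled from the $u_k$, with $1$ elsewhere, satisfies $\|P_{I_k}[S,u]P_{I_k}\|>\delta$ for all $k$. By (S2), $[S,u]\notin J$, a contradiction.

**Step 5: automorphisms.** Fix a cofinal chain. By Step 2, as in Lemma 6, $\mathcal Q=\bigcup_{\xi<\omega_1}\pi(M_{f_\xi})$ is an increasing union. For a coherent family, $\Phi(\pi(a))=\pi(u_\xi au_\xi^*)$ for $a\in M_{f_\xi}+J$ is well defined by Step 3 and (1). Any two elements, with their sum and product, lie in a common $\pi(M_{f_\xi})$, and conjugation by $u_\xi$ maps $M_{f_\xi}$ onto itself. So $\Phi$ is an automorphism of $\mathcal Q$.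

**Step 6: Lemma 10.** Suppose $\Phi=\mathrm{Ad}\,v$ with $v\in\mathcal Q$ unitary. Then $v$ commutes with $\pi(\mathcal D)$, so by Step 4 $v=\pi(\Delta)$, where $\Delta\in\mathcal M$ has diagonal entries $d_i\in A$ forming a bounded sequence and no other nonzero entries. For every $\xi$,
$$\sup_{i<j\le f_\xi(i)}\|d_id_j^*-\alpha_\xi(i)\overline{\alpha_\xi(j)}1_A\|\to0\quad(i\to\infty).\tag{4}$$
If not, there are $\epsilon>0$ and $i_0<j_0<i_1<j_1<\cdots$ with $j_s\le f_\xi(i_s)$ such that the norm in (4) is $\ge\epsilon$ at $(i_s,j_s)$ for all $s$. The element $a=1\otimes\sum_se_{i_sj_s}$ is in $M_{f_\xi}$. The $(i_s,j_s)$ entry of $\Delta a\Delta^*-u_\xi au_\xi^*$ is $d_{i_s}d_{j_s}^*-\alpha_\xi(i_s)\overline{\alpha_\xi(j_s)}1_A$, of norm $\ge\epsilon$. By (S2) this difference is not in $J$, a contradiction. Part (ii) of Lemma 10 follows from (4) as before: the triangle inequality in the norm of $A$ bounds $\|(\alpha_\xi(i)\overline{\alpha_\xi(j)}-\alpha_\eta(i)\overline{\alpha_\eta(j)})1_A\|$ by something less than $2\tau$,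 and $\|1_A\|=1$.

**Step 7: an outer automorphism.** Take $(a_\xi)$ from Proposition 12 and let $\Phi_r$ be given by $(ra_\xi)$. The proof of (b) in Section 9 used only Lemma 10(ii) and Proposition 12. So $\Phi_r$ is not inner for $0<|r|\le1$; in particular $\Phi_1$ is outer.

**Step 8: separable $A$.** Then $|A|\le\mathfrak c$. By (S4) an element of $\mathcal M$ is determined by its matrix in $A^{\mathbb N\times\mathbb N}$, so $|\mathcal M|\le\mathfrak c$. Let $\mathcal G$ be the abelian group of automorphisms of $\mathcal Q$ given by coherent families and $\mathcal G_0$ its subgroup of inner ones; $|\mathcal G|\le2^{\aleph_1}$. If $2^{\aleph_1}=\mathfrak c$, Step 7 shows that $\Phi_r$, $r\in[0,1]$, are in distinct cosets of $\mathcal G_0$. If $2^{\aleph_1}>\mathfrak c$, then $|\mathcal G_0|\le\mathfrak c$. The automorphisms $\Psi_\sigma$ from the tree in Proposition 9 are pairwise distinct: with $a=1\otimes\sum_ke_{i_kj_k}\in M_{f_{\nu+1}}$, the element $u_\alpha au_\alpha^*-u_\beta au_\beta^*$ has entries of norm $|e(1)-1|$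 at all $(i_k,j_k)$, so it is not in $J$. Hence $|\mathcal G|=2^{\aleph_1}$. In both cases $|\mathcal G/\mathcal G_0|=2^{\aleph_1}$, and $\mathcal G/\mathcal G_0$ embeds into $\mathrm{Out}(\mathcal Q)$. $\square$
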